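\title{A counterexample to the Basis Theorem for semidirect products of pseudovarieties of semigroups}

\begin{abstract}
The Basis Theorem is a recipe that is meant to produce a basis of pseudoidentities for a semidirect product $\mathbf V*\mathbf W$ of pseudovarieties of semigroups from a basis of semigroupoid pseudoidentities for the global $g\mathbf V$. We show that it is false in general. We construct a pseudovariety $\mathbf V$ and a semigroup $S$ with $541$ elements such that, for every pseudovariety $\mathbf W$ that contains cyclic groups of unbounded order but not the two-element right zero semigroup, $S$ satisfies all pseudoidentities produced by the recipe and yet $S\notin\mathbf V*\mathbf W$. For a pseudovariety $\mathbf W$ of groups, the Basis Theorem holds for all first factors if and only if $\mathbf W$ is locally finite, if and only if $\mathbf W$ has bounded exponent.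
\end{abstract}

\section{The Basis Theorem and the results}

Let $M$ and $T$ be semigroups and let $T$ act on the left on $M$ by endomorphisms, $(t,m)\mapsto{}^{t}m$. The \emph{semidirect product} $M*T$ is the set $M\times T$ with the multiplication $(m,t)(m',t')=(m\cdot{}^{t}m',\,tt')$. For pseudovarieties of semigroups $\mathbf V$ and $\mathbf W$, the pseudovariety $\mathbf V*\mathbf W$ is generated by the products $M*T$ with $M\in\mathbf V$ and $T\in\mathbf W$. This describes $\mathbf V*\mathbf W$ by generators, and one would like to describe it by equations.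

The form of such equations is suggested by the formula
\[
(m_1,t_1)(m_2,t_2)\cdots(m_k,t_k)=\bigl(m_1\cdot{}^{t_1}m_2\cdot{}^{t_1t_2}m_3\cdots{}^{t_1\cdots t_{k-1}}m_k,\ t_1t_2\cdots t_k\bigr).
\]
The contribution of a factor to the first coordinate depends on the factor and on the element of $T$ reached just before it. So $M$ does not read a word; it reads a path in a graph whose vertices are the states of $T$. The equations of $\mathbf V$ should therefore be imposed on paths, and the vertices should carry labels that record the state modulo $\mathbf W$.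

We use the following notation, recalled in detail in Section~\ref{sec:background}. The free profinite semigroup on a finite alphabet $A$ is $\overline\Omega_A\mathbf S$, and $(\overline\Omega_A\mathbf S)^1$ is this semigroup with an identity adjoined. The free profinite semigroupoid on a finite graph $\Gamma$ is $\overline\Omega_\Gamma\mathbf{Sd}$; it consists of the non-identity elements of the free profinite category on $\Gamma$. A \emph{semigroupoid pseudoidentity} $(u=v;\Gamma)$ is a pair of coterminal elements $u,v$ of $\overline\Omega_\Gamma\mathbf{Sd}$, and $g\mathbf V$, the \emph{global} of $\mathbf V$, is the pseudovariety of finite semigroupoids generated by $\mathbf V$.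

A \emph{$\mathbf W$-labeling} of a finite graph $\Gamma$ over a finite alphabet $A$ is a map $\lambda$ from the vertices and edges of $\Gamma$ to $(\overline\Omega_A\mathbf S)^1$ such that
\begin{itemize}
\item[(L1)] the labels of edges belong to $\overline\Omega_A\mathbf S$;
\item[(L2)] for every edge $\ell:\alpha\to\beta$, $\mathbf W$ satisfies the pseudoidentity $\lambda(\alpha)\lambda(\ell)=\lambda(\beta)$.
\end{itemize}
The edge labels extend to a continuous homomorphism $\hat\lambda:\overline\Omega_\Gamma\mathbf{Sd}\to\overline\Omega_A\mathbf S$. For a set $\Sigma$ of semigroupoid pseudoidentities, let $\mathcal B(\Sigma,\mathbf W)$ be the set of all semigroup pseudoidentities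
\[
z\,\hat\lambda(u)=z\,\hat\lambda(v),
\]
where $(u=v;\Gamma)\in\Sigma$, $A$ is a finite alphabet, $\lambda$ is a $\mathbf W$-labeling of $\Gamma$ over $A$, and $z$ is the label of the initial vertex of $u$ and $v$. The \emph{Basis Theorem} for $\mathbf V$, $\mathbf W$ and a basis $\Sigma$ of $g\mathbf V$ is the assertion that $\mathcal B(\Sigma,\mathbf W)$ is a basis for $\mathbf V*\mathbf W$. It is known to be valid if $\mathbf W$ is locally finite, and also if $g\mathbf V$ has \emph{finite vertex-rank}, that is, admits a basis over graphs with a bounded number of vertices. The problem, taken from \cite{volume}, is whether the Basis Theorem holds for all $\mathbf V$, all $\mathbf W$ and every basis of $g\mathbf V$.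

Two points in the statement need a convention. First, actions are \emph{unitary}: if $T$ has an identity element, it acts on $M$ as the identity map. Second, when $\lambda(\beta)=1$ in (L2), the condition that $\mathbf W$ satisfies $w=1$ means that $\mathbf W$ satisfies $wt=t=tw$ for a new letter $t$. Remark~\ref{rem:conv} shows that the second convention calls for the first.

Let $\mathrm{RZ}_2$ be the two-element right zero semigroup, with multiplication $xy=y$.

\begin{theorem}\label{thm:main}
There are a pseudovariety of semigroups $\mathbf V$ and a semigroup $S$ with $541$ elements such that, for every pseudovariety of semigroups $\mathbf W$: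
\begin{itemize}
\item[(a)] if $\mathbf W$ contains cyclic groups of unbounded order, then $S$ satisfies $\mathcal B(\Sigma_{\mathbf V},\mathbf W)$, where $\Sigma_{\mathbf V}$ is the set of all semigroupoid pseudoidentities valid in $g\mathbf V$;
\item[(b)] if $\mathrm{RZ}_2\notin\mathbf W$, then $S\notin\mathbf V*\mathbf W$.
\end{itemize}
\end{theorem}

Every basis $\Sigma$ of $g\mathbf V$ is contained in $\Sigma_{\mathbf V}$, and $\Sigma_{\mathbf V}$ is itself a basis (Lemma~\ref{lem:basis}). Hence the Basis Theorem fails for $\mathbf V$, $\mathbf W$ and every basis of $g\mathbf V$ whenever $\mathbf W$ contains cyclic groups of unbounded order but not $\mathrm{RZ}_2$. Examples of such $\mathbf W$ are the finite abelian groups, the finite $p$-groups, all finite groups, and the finite commutative semigroups. The counterexample does not depend on the two conventions: part (b) is proved for arbitrary actions, and a reading of (L2) that forbids $\lambda(\beta)=1$ only removes pseudoidentities from the set in part (a).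

\begin{theorem}\label{thm:groups}
For a pseudovariety $\mathbf W$ of groups the following are equivalent:
\begin{itemize}
\item[(i)] the Basis Theorem holds for $\mathbf V'$, $\mathbf W$ and $\Sigma$, for all pseudovarieties $\mathbf V'$ and all bases $\Sigma$ of $g\mathbf V'$;
\item[(ii)] $\mathbf W$ is locally finite;
\item[(iii)] $\mathbf W$ has bounded exponent.
\end{itemize}
\end{theorem}

Section~\ref{sec:expect} proves the Basis Theorem for locally finite pseudovarieties of groups and locates the step that breaks otherwise. Sections~\ref{sec:S} and~\ref{sec:V} construct $S$ and $\mathbf V$, Sections~\ref{sec:a} and~\ref{sec:b} prove the two parts of Theorem~\ref{thm:main}, and Section~\ref{sec:groups} proves Theorem~\ref{thm:groups}.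

\section{Pseudowords, semigroupoids and division}\label{sec:background}

\subsection*{Pseudoidentities}
A semigroup $Q$ \emph{divides} $Q'$ if it is a homomorphic image of a subsemigroup of $Q'$. A \emph{pseudovariety} is a class of finite semigroups closed under division and finite direct products; $\mathbf S$ is the class of all finite semigroups. The compact semigroup $\overline\Omega_A\mathbf S$ contains the free semigroup $A^+$ as a dense subsemigroup, every map from $A$ to a finite semigroup $Q$ extends uniquely to a continuous homomorphism $\overline\Omega_A\mathbf S\to Q$, and these homomorphisms separate points. Its elements are \emph{pseudowords}. A finite semigroup $Q$ \emph{satisfies} the pseudoidentity $w=w'$, with $w,w'\in\overline\Omega_A\mathbf S$, if every continuous homomorphism $\overline\Omega_A\mathbf S\to Q$ identifies $w$ and $w'$. The finite semigroups satisfying a set $\mathcal E$ of pseudoidentities form a pseudovariety $[\![\mathcal E]\!]$, and $\mathcal E$ is a \emph{basis} for it. The set $A\cup A\,\overline\Omega_A\mathbf S$ is closed and contains $A^+$, so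
\begin{equation}\label{eq:letters}
\overline\Omega_A\mathbf S=A\cup A\,\overline\Omega_A\mathbf S .
\end{equation}
A pseudovariety $\mathbf W$ is \emph{locally finite} if, for each finite $A$, the $A$-generated members of $\mathbf W$ have bounded order; equivalently, the free pro-$\mathbf W$ semigroup $\overline\Omega_A\mathbf W$ is finite.

An element $s$ of a finite semigroup has a unique idempotent power $s^\omega$, the element $s^\omega s$ lies in the maximal subgroup with identity $s^\omega$, and $s^{\omega-1}$ denotes its inverse there. In a group, $s^\omega=1$ and $s^{\omega-1}=s^{-1}$. For a pseudoword $w$ put $w^\omega=\lim w^{k!}$ and $w^{\omega-1}=\lim w^{k!-1}$; a continuous homomorphism $\sigma$ to a finite semigroup sends these to $\sigma(w)^\omega$ and $\sigma(w)^{\omega-1}$.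

To argue with words instead of pseudowords, call $\nu$ a \emph{good exponent} for finite semigroups $Q_1,\dots,Q_k$ if $\nu=2m$ with $m\ge2$ and $s^m$ idempotent for all $s\in Q_1\cup\dots\cup Q_k$; one may take $m=N!$ with $N\ge2$ and $N\geq|Q_i|$ for all $i$. Then $s^\nu=s^m=s^\omega$. Also $s^{\nu-1}=s^\omega s^{m-1}$ lies in the maximal subgroup at $s^\omega$ and $(s^\omega s^{m-1})(s^\omega s)=s^\omega$, so $s^{\nu-1}=s^{\omega-1}$. Thus, in a pseudoword built from letters by products and the powers $\omega$ and $\omega-1$, replacing these powers by $\nu$ and $\nu-1$ gives a word with the same values in each $Q_i$.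

\subsection*{Semigroupoids}
Graphs are directed, with loops and multiple edges allowed; two edges are \emph{coterminal} if they have the same initial and the same terminal vertex. A \emph{semigroupoid} is a graph with an associative product that assigns to edges $d:\alpha\to\beta$ and $d':\beta\to\beta'$ an edge $dd':\alpha\to\beta'$. A semigroup is a semigroupoid with one vertex. The semigroupoid $\overline\Omega_\Gamma\mathbf{Sd}$ has the vertices of $\Gamma$; its edges from $\alpha$ to $\beta$ form a compact space in which the nonempty paths from $\alpha$ to $\beta$ are dense; and every graph morphism from $\Gamma$ to a finite semigroupoid, or to $\overline\Omega_A\mathbf S$, extends uniquely to a continuous homomorphism. We say that an equality holds \emph{by density} when both sides are continuous in $w\in\overline\Omega_\Gamma\mathbf{Sd}$ and agree on paths. A finite semigroupoid $C$ \emph{satisfies} $(u=v;\Gamma)$ if every continuous homomorphism $\overline\Omega_\Gamma\mathbf{Sd}\to C$ identifies $u$ and $v$.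

A \emph{division} $\varphi:C\prec C'$ consists of a map on vertices and, for each edge $d:\alpha\to\beta$ of $C$, a nonempty set $\varphi(d)$ of edges $\varphi(\alpha)\to\varphi(\beta)$ of $C'$, such that $\varphi(d)\varphi(d')\subseteq\varphi(dd')$ for composable edges and $\varphi(d)\cap\varphi(d')=\emptyset$ for distinct coterminal edges. A pseudovariety of semigroupoids is a class of finite semigroupoids closed under division and finite products. Composites and products of divisions are divisions, so $g\mathbf V$ consists of the finite semigroupoids that divide a member of $\mathbf V$. A set $\Sigma$ is a \emph{basis} of $g\mathbf V$ if the members of $g\mathbf V$ are exactly the finite semigroupoids satisfying $\Sigma$.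

The \emph{consolidation} $C_{\mathrm{cd}}$ of $C$ is the semigroup consisting of the edges of $C$ and a zero, with all undefined products equal to $0$. The map $d\mapsto\{d\}$ is a division $C\prec C_{\mathrm{cd}}$, so $C_{\mathrm{cd}}\in\mathbf V$ implies $C\in g\mathbf V$.

\begin{lemma}\label{lem:basis}
The set $\Sigma_{\mathbf V}$ of all pseudoidentities valid in $g\mathbf V$ is a basis of $g\mathbf V$.
\end{lemma}

\begin{proof}
Let $C$ satisfy $\Sigma_{\mathbf V}$, let $\Gamma$ be its underlying graph, and let $\Theta:\overline\Omega_\Gamma\mathbf{Sd}\to C$ extend the identity map. The coterminal pairs $(u,v)$ with $\Theta(u)\neq\Theta(v)$ form a compact set. For such a pair, $(u=v;\Gamma)$ fails in $C$, so it is not in $\Sigma_{\mathbf V}$, and some continuous homomorphism to a member of $g\mathbf V$ separates $u$ from $v$, hence separates all pairs in a neighborhood of $(u,v)$. Finitely many homomorphisms separate all pairs, and so does their product $\Theta':\overline\Omega_\Gamma\mathbf{Sd}\to D$, where $D\in g\mathbf V$. Then $d\mapsto\Theta'(\Theta^{-1}(d))$ is a division $C\prec D$.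
\end{proof}

\subsection*{Semidirect products}
With the coordinatewise action, $(M_1*T_1)\times(M_2*T_2)\cong(M_1\times M_2)*(T_1\times T_2)$. If $T_1\times T_2$ has an identity then so do $T_1$ and $T_2$, so unitarity is preserved. Hence every member of $\mathbf V*\mathbf W$ divides a single product $M*T$ with $M\in\mathbf V$ and $T\in\mathbf W$, whether or not actions are required to be unitary.

\section{Why one expects the Basis Theorem}\label{sec:expect}

One half of the Basis Theorem always holds.

\begin{proposition}\label{prop:sound}
If $\Sigma\subseteq\Sigma_{\mathbf V}$, then $\mathbf V*\mathbf W$ satisfies $\mathcal B(\Sigma,\mathbf W)$.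
\end{proposition}

\begin{proof}
It suffices to treat $M*T$ with $M\in\mathbf V$, $T\in\mathbf W$. Let $(u=v;\Gamma)\in\Sigma$ with $u,v:\alpha_0\to\beta_0$, let $\lambda$ be a $\mathbf W$-labeling over $A$ with $z=\lambda(\alpha_0)$, and let $w\mapsto(m_w,t_w)$ be a continuous homomorphism $\overline\Omega_A\mathbf S\to M*T$. Let $T^1$ be $T$ if $T$ has an identity and $T$ with an identity adjoined otherwise, and let $t_1$ be the identity of $T^1$. By unitarity, $T^1$ acts on $M$ with $t_1$ acting as the identity map. For an edge $\ell:\alpha\to\beta$, (L2) gives $t_{\lambda(\alpha)}t_{\lambda(\ell)}=t_{\lambda(\beta)}$; when $\lambda(\beta)=1$, our reading says that the left side is an identity element of $T$, hence equal to $t_1$. Let $\Psi:\overline\Omega_\Gamma\mathbf{Sd}\to M$ be the continuous homomorphism with $\Psi(\ell)={}^{t_{\lambda(\alpha)}}m_{\lambda(\ell)}$ for $\ell:\alpha\to\beta$. Since $m_{ww'}=m_w\cdot{}^{t_w}m_{w'}$, induction on length gives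
\[
t_{\lambda(\alpha)}\,t_{\hat\lambda(w)}=t_{\lambda(\beta)},\qquad \Psi(w)={}^{t_{\lambda(\alpha)}}m_{\hat\lambda(w)}
\]
for paths $w:\alpha\to\beta$, and these equalities extend by density. So for $w\in\{u,v\}$ the image of $z\hat\lambda(w)$ is $(m_z\Psi(w),t_{\lambda(\beta_0)})$ if $z\ne1$ and $(\Psi(w),t_{\lambda(\beta_0)})$ if $z=1$. Finally $\Psi(u)=\Psi(v)$ because $M\in g\mathbf V$.
\end{proof}

\begin{remark}\label{rem:conv}
Unitarity cannot be dropped here. Let $\mathbf W$ be the trivial pseudovariety and $\mathbf V'$ the commutative semigroups. Labeling the graph with one vertex and two loops by $1$, $x$, $y$ puts $xy=yx$ in $\mathcal B(\Sigma_{\mathbf V'},\mathbf W)$. But for the non-unitary action ${}^tm=1$ of the trivial semigroup $\{t\}$ on $M=(\{0,1\},\cdot)$ we get $(m,t)(m',t)=(m,t)$, which is not commutative.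
\end{remark}

For the other half, let $Q$ be a finite semigroup, $\psi:\overline\Omega_A\mathbf S\to Q$ a continuous surjective homomorphism, and $\pi:(\overline\Omega_A\mathbf S)^1\to F$ a continuous surjective monoid homomorphism onto a finite group. Adjoin a new identity $I$ to $Q$ and put $\psi(1)=I$. Let $E_\pi$ be the semigroupoid with vertex set $F$, with edges the triples $(g,s,h)$ such that $s=\psi(w)$ and $g\pi(w)=h$ for some $w\in\overline\Omega_A\mathbf S$, and with product $(g,s,h)(h,s',h')=(g,ss',h')$. The prefix $z$ in the Basis Theorem means that an edge leaving $g$ is seen only through its effect on $L_g=\psi(\pi^{-1}(g))$. So let $(g,s,h)\sim(g,s',h)$ if $ls=ls'$ for all $l\in L_g$. This is compatible with products: if also $(h,t,h')\sim(h,t',h')$, then $lst=ls't=ls't'$, because $ls'\in L_h$. The quotient $D_\pi=E_\pi/{\sim}$ is the \emph{derived semigroupoid}; its edges are written $[g,s,h]$.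

\begin{lemma}\label{lem:derived}
If $F\in\mathbf W$ and $D_\pi\in g\mathbf V$, then $Q\in\mathbf V*\mathbf W$.
\end{lemma}

\begin{proof}
Let $\varphi:D_\pi\prec M$ with $M\in\mathbf V$. The group $F$ acts unitarily on $M^F\in\mathbf V$ by $({}^gm)(x)=m(xg)$. Let $U\subseteq M^F*F$ consist of the pairs $(m,g)$ that have a \emph{witness}: a pseudoword $w$ with $\pi(w)=g$ and $m(x)\in\varphi[x,\psi(w),xg]$ for all $x\in F$. If $w,w'$ are witnesses for $(m,g)$ and $(m',g')$, then $(m\cdot{}^gm')(x)=m(x)m'(xg)\in\varphi[x,\psi(ww'),xgg']$, so $ww'$ is a witness for the product. If $w,w'$ are both witnesses for $(m,g)$, then evaluation at $x=1$ gives $[1,\psi(w),g]=[1,\psi(w'),g]$, and $\psi(w)=\psi(w')$ because $I\in L_1$. So $(m,g)\mapsto\psi(w)$ is a homomorphism $U\to Q$, and it is onto because every $w$ is a witness for some pair.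
\end{proof}

The next statement is the case of groups in the known result for locally finite $\mathbf W$ \cite{volume}. We give the proof, under our conventions, because it shows what a counterexample must exploit.

\begin{proposition}\label{prop:lf}
If $\mathbf W$ is a locally finite pseudovariety of groups, then the Basis Theorem holds for $\mathbf V$, $\mathbf W$ and $\Sigma$, for every $\mathbf V$ and every basis $\Sigma$ of $g\mathbf V$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:sound}, it remains to show that a finite semigroup $Q$ satisfying $\mathcal B(\Sigma,\mathbf W)$ lies in $\mathbf V*\mathbf W$. Choose $\psi$ as above. Up to isomorphism there are finitely many continuous homomorphisms from $\overline\Omega_A\mathbf S$ onto members of $\mathbf W$. Let $\pi$ be their product, $F\in\mathbf W$ its image, and put $\pi(1)=1$. Every continuous homomorphism to a member of $\mathbf W$ factors through $\pi$, so $\pi(w)=\pi(w')$ implies that $\mathbf W$ satisfies $w=w'$, also when $w'=1$. By Lemma~\ref{lem:derived} it suffices to show that $D_\pi$ satisfies each $(u=v;\Gamma)\in\Sigma$.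

Let $\eta:\overline\Omega_\Gamma\mathbf{Sd}\to D_\pi$ be a continuous homomorphism, sending each vertex $\alpha$ to $g_\alpha$, and let $u,v:\alpha_0\to\beta_0$. For each edge $\ell:\alpha\to\beta$ choose $\lambda(\ell)$ with $\eta(\ell)=[g_\alpha,\psi\lambda(\ell),g_\beta]$ and $g_\alpha\,\pi\lambda(\ell)=g_\beta$. By density, $g_\alpha\,\pi\hat\lambda(w)=g_\beta$ and $\eta(w)=[g_\alpha,\psi\hat\lambda(w),g_\beta]$ for all $w:\alpha\to\beta$. Any choice of vertex labels $\lambda(\alpha)\in\pi^{-1}(g_\alpha)$ makes $\lambda$ a $\mathbf W$-labeling, so $\psi(z)\,\psi\hat\lambda(u)=\psi(z)\,\psi\hat\lambda(v)$ for all $z\in\pi^{-1}(g_{\alpha_0})$. This says $\eta(u)=\eta(v)$.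
\end{proof}

Now let $\mathbf W$ be a pseudovariety of groups that is not locally finite, and let $Q\notin\mathbf V*\mathbf W$. By Lemma~\ref{lem:derived}, for every $\pi$ onto a group $F\in\mathbf W$ the semigroupoid $D_\pi$ fails some $(u=v;\Gamma)\in\Sigma$, and the proof above yields a labeling of $\Gamma$ that is consistent in $F$ and detects a failure in $Q$. A $\mathbf W$-labeling, however, must be consistent in all groups of $\mathbf W$ at once. One would like to pass to a limit as $F$ grows, but if the graphs $\Gamma$ grow with $F$ there is nothing to take the limit of.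

The counterexample makes this happen. The semigroup $S$ has an element $c$ that can be written only as a single letter, while every other element can be written with any number of letters $c$ modulo $N$. Over $F=\mathbb Z/N$, with $c\mapsto1$, the edges labeled $c$ form one cycle of length $N$. The pseudovariety $\mathbf V$ forbids cycles of $c$'s of every length and tolerates $S$ otherwise. So each $F$ produces a failure, on a graph with $N$ vertices; but a cycle of $n$ letters cannot be labeled consistently in $\mathbb Z/N$ when $N>n$.

\section{The semigroup $S$}\label{sec:S}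

We need $c\notin S^2$, freedom in writing the other elements, and an equation that tells $c$ from them. We adjoin $c$ to a Rees matrix semigroup.

Let $G=A_5$, $\gamma=(1\,2\,3)$ and $\delta=(1\,2\,3\,4\,5)$. These elements generate $G$. Indeed, the order of $\langle\gamma,\delta\rangle$ is divisible by $15$, so its index is $1$, $2$ or $4$; and a subgroup of index $2$ or $4$ would give a nontrivial, hence injective, homomorphism from the simple group $A_5$ to a symmetric group of order at most $24$.

Let $P=(P_{\mu i})$ be the symmetric matrix with rows and columns indexed by $0,1,2$,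
\[
P=\begin{pmatrix}1&1&1\\1&\delta&\gamma\\1&\gamma&1\end{pmatrix},
\]
and let $K=\{0,1,2\}\times G\times\{0,1,2\}$ with the associative product $(i,g,\mu)(i',g',\mu')=(i,\,gP_{\mu i'}g',\,\mu')$. For fixed $i,\mu$, the map $(i,g,\mu)\mapsto gP_{\mu i}$ is an isomorphism from $H_{i\mu}=\{(i,g,\mu):g\in G\}$ onto $G$. In particular $(0,g,0)(0,g',0)=(0,gg',0)$, and $\kappa=(0,1,0)$ is the identity of $H_{00}$.

Let $\tau:0\mapsto0,\ 1\mapsto2,\ 2\mapsto0$, so that $\tau^2$ is the constant $0$. The element $c$ will act on both outer coordinates by $\tau$, and the two actions are compatible because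
\begin{equation}\label{eq:link}
P_{\tau(\mu),i}=P_{\mu,\tau(i)}=\begin{cases}\gamma&\text{if }\mu=i=1,\\ 1&\text{otherwise.}\end{cases}
\end{equation}
For the left side: if $\mu\ne1$ then $\tau(\mu)=0$ and row $0$ of $P$ is $(1,1,1)$, while $\tau(1)=2$ and row $2$ is $(1,\gamma,1)$. The middle term follows by the symmetry of $P$. Let $S=K\cup\{c\}$, with
\[
c\,(i,g,\mu)=(\tau(i),g,\mu),\qquad (i,g,\mu)\,c=(i,g,\tau(\mu)),\qquad c^2=\kappa .
\]
Then $|S|=3\cdot60\cdot3+1=541$. To check associativity let $s=(i,g,\mu)$ and $s'\in K$. The equality $(sc)s'=s(cs')$ is \eqref{eq:link}. In $(cs)s'=c(ss')$, $(ss')c=s(s'c)$ and $(cs)c=c(sc)$, each $c$ only applies $\tau$ to the adjacent outer coordinate of the result. Next, $c(cs)=(0,g,\mu)=\kappa s$ since $P_{0i}=1$, and $(sc)c=(i,g,0)=s\kappa$ since $P_{\mu0}=1$. Finally $c\kappa=\kappa=\kappa c$, which gives $c(cc)=(cc)c$. We record three facts.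
\begin{itemize}
\item[(S1)] $S^2\subseteq K$, so $c\notin S^2$ and all idempotents of $S$ lie in $K$. If $\epsilon\in H_{i\mu}$ is idempotent, then $\epsilon$ is the identity of the group $H_{i\mu}$ and $\epsilon S\epsilon\subseteq H_{i\mu}$, since right multiplication preserves the first coordinate and left multiplication the last.
\item[(S2)] $c^m=\kappa$ for all $m\ge2$.
\item[(S3)] The elements $r_i=(i,1,0)$ and $l_\mu=(0,1,\mu)$ are idempotents, since $P_{0i}=P_{\mu0}=1$, and $r_0=l_0=\kappa$. Every element of $K$ is a product of elements of $\{r_1,r_2,l_1,l_2,\kappa\}$ in which $\kappa$ occurs.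
\end{itemize}
For (S3), note that $l_1r_1=(0,\delta,0)$ and $l_1r_2=(0,\gamma,0)$. The finite group $G$ is generated by $\gamma,\delta$ as a semigroup, so each $(0,g,0)$ is a product of these two elements, and $(i,g,\mu)=r_i\cdot\kappa\cdot(0,g,0)\cdot l_\mu$. This is the only use of $\delta$. By (S2) and (S3), $S$ is generated by $Y=\{c,r_1,r_2,l_1,l_2\}$. Since $K$ is generated by idempotents and a group cannot see a suitable power of a letter, the value of a word in $K$ puts no constraint on its image in the subgroup generated by the image of $c$.

\begin{lemma}\label{lem:flex}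
Let $\chi:Y^+\to H$ be a homomorphism to a finite group. For every $s\in K$ and $j\in\mathbb Z$ there is a word $w\in Y^+$ with value $s$ in $S$ and with $\chi(w)=\chi(c)^j$.
\end{lemma}

\begin{proof}
Write $s$ as in (S3) and let $N\ge2$ be a multiple of $|H|$. Replace each factor $r_i$ or $l_\mu$ by the $N$-th power of that letter, one factor $\kappa$ by $c^m$ with $m\ge2$ and $m\equiv j\pmod{|H|}$, and every other factor $\kappa$ by $c^N$. The value in $S$ is still $s$, by idempotency and (S2), and the image under $\chi$ is $\chi(c)^m=\chi(c)^j$.
\end{proof}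

\section{Pseudoidentities that detect cycles of $c$}\label{sec:V}

\subsection*{Testing one element}
For $x\in S$ write $l_\mu\,x\,r_i=(0,x_{\mu i},0)$ with $\mu,i\in\{0,1\}$. If $x=(i',g,\mu')\in K$, then $x_{\mu i}=(P_{\mu i'}g)\,P_{\mu'i}$ is a function of $\mu$ times a function of $i$: the element $x$ cuts all communication between its left and right neighbors. For any array of the form $x_{\mu i}=U_\mu W_i$,
\[
x_{00}\,x_{10}^{-1}\,x_{11}\,x_{01}^{-1}=U_0W_0\;W_0^{-1}U_1^{-1}\;U_1W_1\;W_1^{-1}U_0^{-1}=1 .
\]
If $x=c$, then $l_\mu c\,r_i=l_{\tau(\mu)}r_i=(0,P_{\tau(\mu),i},0)$, so by \eqref{eq:link}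
\begin{equation}\label{eq:test}
c_{00}=c_{10}=c_{01}=1,\qquad c_{11}=\gamma,\qquad c_{00}\,c_{10}^{-1}\,c_{11}\,c_{01}^{-1}=\gamma .
\end{equation}
The alternating product is thus a test that returns $1$ on $K$ and can return $\gamma$ on $c$. To detect a cycle of length $n$ we need two more devices: a way to form the conjunction of $n$ tests, which iterated commutators provide, and a way to force the tested edges to follow one another.

\subsection*{The pseudovariety $\mathbf V$}
For $n\ge1$ let $\Gamma_n$ be the graph with vertex set $\mathbb Z/n$ and edges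
\[
e:0\to0,\qquad a_j,b_j:0\to j,\qquad x_j:j\to j+1,\qquad h_j,h'_j:j+1\to0\qquad(j\in\mathbb Z/n),
\]
together with loops $d_j:0\to0$ for $j=1,\dots,n-1$; see Figure~\ref{fig:gamma}. Let $X_n$ be the edge set, viewed as an alphabet. In $\overline\Omega_{X_n}\mathbf S$ put $f=e^\omega$, $[w,w']=w^{\omega-1}w'^{\,\omega-1}ww'$, $\langle s,t\rangle_j=f\,s\,x_j\,t\,f$, $\hat d_j=fd_jf$, and
\begin{gather*}
y_j=\langle a_j,h_j\rangle_j\;\langle b_j,h_j\rangle_j^{\,\omega-1}\;\langle b_j,h'_j\rangle_j\;\langle a_j,h'_j\rangle_j^{\,\omega-1},\\
Z_0=y_0,\qquad Z_j=\bigl[\,Z_{j-1},\ \hat d_j^{\,\omega-1}y_j\,\hat d_j\,\bigr]\quad(1\le j\le n-1),\\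
\rho=f\,(a_0h_{-1}f)(a_1h_0f)\cdots(a_{n-1}h_{n-2}f),\\
p_n=Z_{n-1}\,\rho,\qquad q_n=Z_{n-1}^{\,\omega}\,\rho .
\end{gather*}
Define $\mathbf V=[\![\,p_n=q_n:n\ge1\,]\!]$. The factors $f$ place every block in one maximal subgroup of $S$, $y_j$ is the test applied to $x_j$, the passage from $Z_{n-1}$ to $Z_{n-1}^\omega$ asks whether $Z_{n-1}$ is trivial in that group, and the factor $a_jh_{j-1}$ of $\rho$ ties the end of $x_{j-1}$ to the start of $x_j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw] (o) at (0,0) {$0$};
\node[circle,draw] (j) at (4,1.5) {$j$};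
\node[circle,draw,inner sep=1pt] (k) at (4,-1.5) {$j{+}1$};
\draw[->] (o) to[bend left=18] node[above] {$a_j$} (j);
\draw[->] (o) to[bend right=10] node[below] {$b_j$} (j);
\draw[->,thick] (j) to node[right] {$x_j$} (k);
\draw[->] (k) to[bend right=10] node[above] {$h_j$} (o);
\draw[->] (k) to[bend left=18] node[below] {$h'_j$} (o);
\draw[->] (o) to[out=100,in=160,looseness=8] node[left] {$e$} (o);
\draw[->] (o) to[out=200,in=260,looseness=8] node[left] {$d_j$} (o);
\end{tikzpicture}
\caption{The loop $e$ and the edges of index $j$ in the graph $\Gamma_n$ with vertex set $\mathbb Z/n$. The edges $x_0,\dots,x_{n-1}$ form a cycle through all vertices. For $j=0$ the vertex $j$ is $0$ and there is no loop $d_j$; for $j=n-1$ the vertex $j+1$ is $0$.}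
\label{fig:gamma}
\end{figure}

\begin{example}
For $n=1$ the graph is a bouquet of six loops, $p_1=y_0\,fa_0h_0f$ and $q_1=y_0^\omega fa_0h_0f$. Substituting $\kappa$ for $e,a_0,h_0$, and $l_1,r_1,c$ for $b_0,h'_0,x_0$, turns $y_0$ into the product in \eqref{eq:test}. So $p_1\mapsto(0,\gamma,0)$, $q_1\mapsto\kappa$, and $S\notin\mathbf V$. For $n=2$ we have $Z_1=[y_0,\hat d_1^{\,\omega-1}y_1\hat d_1]$ and $\rho=fa_0h_1fa_1h_0f$. The same substitution on both indices sends $y_0$ and $y_1$ to $(0,\gamma,0)$, and their plain commutator would vanish; this is why the conjugating letter $d_1$ is there. With $d_1\mapsto(0,g,0)$ and $g^{-1}\gamma g=(3\,4\,5)$, where $g$ can be chosen even by adjusting it on the two points fixed by $\gamma$, the value of $Z_1$ is $[(1\,2\,3),(3\,4\,5)]\neq1$. If either $x_0$ or $x_1$ is sent into $K$ instead, one entry of the commutator is trivial.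
\end{example}

\begin{lemma}\label{lem:K}
Let $\sigma:\overline\Omega_{X_n}\mathbf S\to S$ be a continuous homomorphism with $\sigma(x_j)\in K$ for some $j$. Then $\sigma(p_n)=\sigma(q_n)$.
\end{lemma}

\begin{proof}
By (S1), $\epsilon=\sigma(f)$ is the identity of a group $H=H_{i_0\mu_0}$ that contains the images of all blocks $\langle s,t\rangle_{j'}$ and $\hat d_{j'}$, hence of all $y_{j'}$ and $Z_{j'}$; in $H$ the $(\omega-1)$-powers are inverses. Let $\sigma(x_j)=(i,g,\mu)$ with $0\le j\le n-1$, and write
\[
\sigma(fa_j)=(i_0,g_0,\mu_1),\quad\sigma(fb_j)=(i_0,g_1,\mu_2),\quad\sigma(h_jf)=(i_1,k_0,\mu_0),\quad\sigma(h'_jf)=(i_2,k_1,\mu_0).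
\]
Put $U_0=g_0P_{\mu_1i}\,g$, $U_1=g_1P_{\mu_2i}\,g$, $W_0=P_{\mu i_1}k_0P_{\mu_0i_0}$, $W_1=P_{\mu i_2}k_1P_{\mu_0i_0}$. The isomorphism $H\to G$ sends the images of the four blocks of $y_j$, in order, to $U_0W_0$, $U_1W_0$, $U_1W_1$, $U_0W_1$. The alternating product is $1$, so $\sigma(y_j)=\epsilon$. If $j=0$ this says $\sigma(Z_0)=\epsilon$; if $j\ge1$ the second entry of the commutator $\sigma(Z_j)$ is trivial, so $\sigma(Z_j)=\epsilon$. Then $\sigma(Z_{j+1}),\dots,\sigma(Z_{n-1})$ are trivial in turn, each having a trivial first entry. Hence $\sigma(p_n)=\epsilon\,\sigma(\rho)=\sigma(q_n)$.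
\end{proof}

\begin{lemma}\label{lem:c}
For each $n\ge1$ there are $g_1,\dots,g_{n-1}\in G$ and $\zeta\in G\setminus\{1\}$ such that the substitution
\[
e,a_j,h_j\mapsto\kappa,\qquad b_j\mapsto l_1,\qquad h'_j\mapsto r_1,\qquad d_j\mapsto(0,g_j,0),\qquad x_j\mapsto c
\]
sends $p_n$ to $(0,\zeta,0)$ and $q_n$ to $\kappa$.
\end{lemma}

\begin{proof}
Here $f\mapsto\kappa$ and $\rho\mapsto\kappa$. The four blocks of $y_j$ are sent to $l_0cr_0$, $l_1cr_0$, $l_1cr_1$, $l_0cr_1$, so $y_j\mapsto(0,\gamma,0)$ by \eqref{eq:test}. Thus $Z_j\mapsto(0,\zeta_j,0)$ with $\zeta_0=\gamma$ and $\zeta_j=[\zeta_{j-1},g_j^{-1}\gamma g_j]$. Suppose $\zeta_{j-1}\ne1$. The conjugates of $\gamma$ generate a nontrivial normal subgroup, which is $G$, and $G$ has trivial center; so $\zeta_{j-1}$ fails to commute with some conjugate of $\gamma$, and $g_j$ can be chosen with $\zeta_j\ne1$. Take $\zeta=\zeta_{n-1}$.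
\end{proof}

We call this the \emph{standard substitution} and write $s_\ell$ for the value of the letter $\ell$; note that $s_\ell\in K$ unless $\ell$ is one of the $x_j$. The lemma would fail over a nilpotent group $G$, where $Z_{n-1}$, an iterated commutator of $n$ elements, is trivial once $n$ exceeds the class.

For a good exponent $\nu$, let $\bar p_n,\bar q_n\in X_n^+$ be the words obtained from $p_n,q_n$ by replacing $\omega,\omega-1$ by $\nu,\nu-1$. Each of them is an alternation of powers $e^k$, $k\geq\nu$, at the beginning, at the end and between blocks, with blocks from the list $a_jx_jh_j$, $b_jx_jh_j$, $b_jx_jh'_j$, $a_jx_jh'_j$, $d_j$, $a_jh_{j-1}$, and every block on the list occurs in both. Each block is a closed path at $0$ in $\Gamma_n$. Therefore $\bar p_n$ and $\bar q_n$ are closed paths at $0$, both contain every letter of $X_n$, and both have the same set of two-letter factors: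
\begin{equation}\label{eq:factors}
ee,\ \ ea_j,\ \ eb_j,\ \ ed_j,\ \ d_je,\ \ a_jx_j,\ \ b_jx_j,\ \ x_jh_j,\ \ x_jh'_j,\ \ h_je,\ \ h'_je,\ \ a_jh_{j-1}.
\end{equation}

\section{Semigroupoids labeled by $S$ and part (a)}\label{sec:a}

For a finite set $X$ and a relation $R\subseteq X\times X$, let $C(X,R)$ be the semigroupoid with vertex set $X$, with edges $(\alpha,s,\beta)$ for all $\alpha,\beta\in X$ and $s\in K$, and $(\alpha,c,\beta)$ for $(\alpha,\beta)\in R$, and with product $(\alpha,s,\beta)(\beta,s',\beta')=(\alpha,ss',\beta')$. The product is an edge because $S^2\subseteq K$. The middle coordinate of an edge is its \emph{label}. A \emph{cycle} of $R$ is a family $(\beta_j)_{j\in\mathbb Z/n}$, $n\ge1$, with $(\beta_j,\beta_{j+1})\in R$ for all $j$.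

The model case is $C_N=C(\mathbb Z/N,\{(i,i+1):i\in\mathbb Z/N\})$. It is the semigroupoid $E_\pi$ of Section~\ref{sec:expect} for $Q=S$, $A=Y$ and any $\pi$ onto $\mathbb Z/N$ with $\pi(c)=1$: all edges labeled in $K$ occur by Lemma~\ref{lem:flex}, and by \eqref{eq:letters} and (S1) the only pseudoword with value $c$ is the letter $c$.

\begin{proposition}\label{prop:cycle}
The semigroupoid $C(X,R)$ belongs to $g\mathbf V$ if and only if $R$ has no cycle.
\end{proposition}

\begin{proof}
Write $C=C(X,R)$. Suppose that $R$ has no cycle; we show that $C_{\mathrm{cd}}\in\mathbf V$. Let $n\ge1$, let $\sigma:\overline\Omega_{X_n}\mathbf S\to C_{\mathrm{cd}}$ be a continuous homomorphism, and form $\bar p_n,\bar q_n$ with a good exponent for $C_{\mathrm{cd}}$ and $S$. We must show $\sigma(\bar p_n)=\sigma(\bar q_n)$. A product of edges is nonzero in $C_{\mathrm{cd}}$ exactly when consecutive edges are composable. So if $\sigma$ sends a letter to $0$, or a factor in \eqref{eq:factors} to a non-composable pair, then $\sigma(\bar p_n)=0=\sigma(\bar q_n)$.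

Otherwise, the factor $ee$ makes $\sigma(e)$ a loop at some vertex $o$. Write $\sigma(x_j):\beta_j\to\beta'_j$. The factor $a_jx_j$ says that $\sigma(a_j)$ ends at $\beta_j$, the factor $x_{j-1}h_{j-1}$ says that $\sigma(h_{j-1})$ starts at $\beta'_{j-1}$, and the factor $a_jh_{j-1}$ then gives $\beta'_{j-1}=\beta_j$. Thus $\sigma(x_j):\beta_j\to\beta_{j+1}$ for $j\in\mathbb Z/n$. As $R$ has no cycle, some $\sigma(x_j)$ has its label in $K$. Both $\sigma(\bar p_n)$ and $\sigma(\bar q_n)$ are edges $o\to o$, since the words begin and end with $e$, and their labels are the values of $p_n$ and $q_n$ in $S$ when each letter $\ell$ is replaced by the label of $\sigma(\ell)$. These values agree by Lemma~\ref{lem:K}.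

Conversely, let $(\beta_j)_{j\in\mathbb Z/n}$ be a cycle and suppose $\varphi:C\prec M$ with $M\in\mathbf V$. For each edge $\ell:i\to j$ of $\Gamma_n$, the triple $(\beta_i,s_\ell,\beta_j)$ is an edge of $C$; choose $m_\ell\in\varphi(\beta_i,s_\ell,\beta_j)$. Form $\bar p_n,\bar q_n$ with a good exponent for $M$ and $S$. Under $\ell\mapsto m_\ell$ these closed paths have the same value in $M$. By Lemma~\ref{lem:c}, this value lies in both $\varphi(\beta_0,(0,\zeta,0),\beta_0)$ and $\varphi(\beta_0,\kappa,\beta_0)$, which are disjoint.
\end{proof}

The factor $\rho$ was used only to obtain $\beta'_{j-1}=\beta_j$. Without it, all $x_j$ could be sent to one edge labeled $c$, and a single such edge would violate the pseudoidentities.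

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $(u=v;\Gamma)\in\Sigma_{\mathbf V}$, let $\lambda$ be a $\mathbf W$-labeling of $\Gamma$ over $A$, and let $\psi:\overline\Omega_A\mathbf S\to S$ be a continuous homomorphism. We show that $\psi\hat\lambda(u)=\psi\hat\lambda(v)$. This is the required equality if $z=1$, and it implies the required equality on multiplying by $\psi(z)$ if $z\ne1$.

Of all the information in (L2) we use only length. Let $\mathcal N$ be the set of $N$ with $\mathbb Z/N\in\mathbf W$; it is unbounded by hypothesis. For $N\in\mathcal N$ let $\chi_N:(\overline\Omega_A\mathbf S)^1\to\mathbb Z/N$ be the continuous monoid homomorphism sending every letter to $1$. For each edge $\ell:\alpha\to\beta$ of $\Gamma$,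
\begin{equation}\label{eq:length}
\chi_N\lambda(\alpha)+\chi_N\lambda(\ell)=\chi_N\lambda(\beta)\qquad(N\in\mathcal N).
\end{equation}
This is (L2) evaluated in $\mathbb Z/N$; if $\lambda(\beta)=1$, then $\mathbb Z/N$ satisfies $\lambda(\alpha)\lambda(\ell)t=t$, so the left side is $0=\chi_N(1)$.

Let $X$ be the vertex set of $\Gamma$ and let $R$ consist of the pairs $(\alpha,\beta)$ with $\chi_N\lambda(\alpha)+1=\chi_N\lambda(\beta)$ for all $N\in\mathcal N$. Summing these equalities around a cycle of length $n$ would give $n\equiv0\pmod N$ for all $N\in\mathcal N$, which is false for $N>n$. So $R$ has no cycle, and $C=C(X,R)\in g\mathbf V$ by Proposition~\ref{prop:cycle}.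

For an edge $\ell:\alpha\to\beta$ of $\Gamma$, the triple $(\alpha,\psi\lambda(\ell),\beta)$ is an edge of $C$. This needs proof only if $\psi\lambda(\ell)=c$. Then $\lambda(\ell)$ is a letter, by \eqref{eq:letters} and $c\notin S^2$, so $\chi_N\lambda(\ell)=1$ and \eqref{eq:length} gives $(\alpha,\beta)\in R$. Let $\Theta:\overline\Omega_\Gamma\mathbf{Sd}\to C$ be the continuous homomorphism extending this graph morphism. By density, the label of $\Theta(w)$ is $\psi\hat\lambda(w)$ for all $w$. Since $C$ satisfies $(u=v;\Gamma)$, we have $\Theta(u)=\Theta(v)$, and the labels agree.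
\end{proof}

The hypothesis on cyclic groups cannot be omitted: if $\mathbf W$ is a locally finite pseudovariety of groups, then part (b) and Proposition~\ref{prop:lf} show that $S$ fails $\mathcal B(\Sigma_{\mathbf V},\mathbf W)$.

The known result for finite vertex-rank, together with Theorem~\ref{thm:main}, implies the next statement. The semigroupoids $C_N$ also prove it directly.

\begin{corollary}\label{cor:rank}
The pseudovariety $g\mathbf V$ has infinite vertex-rank.
\end{corollary}

\begin{proof}
Let $\Sigma$ be a basis of $g\mathbf V$ over graphs with fewer than $N$ vertices. A homomorphism $\overline\Omega_\Gamma\mathbf{Sd}\to C_N$ from such a graph takes its values in $C(X,R)$, where $X$ is a proper subset of $\mathbb Z/N$ and $R$ is the restriction of the successor relation to $X$. This $R$ has no cycle, so $C(X,R)\in g\mathbf V$ satisfies $\Sigma$. Hence $C_N$ satisfies $\Sigma$, although $C_N\notin g\mathbf V$ by Proposition~\ref{prop:cycle}.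
\end{proof}

\section{No semidirect decomposition: part (b)}\label{sec:b}

If $S$ divides $M*T$ with $T$ a group, the powers of the $T$-component of $c$ return to the identity, which gives a cycle of $c$'s, and Lemma~\ref{lem:flex} supplies the remaining edges of $\Gamma_n$. For general $T$ we need a right ideal on which $T$ acts as a group. This is where $\mathrm{RZ}_2$ enters.

\begin{lemma}\label{lem:group}
Let $T$ be a finite semigroup with no subsemigroup isomorphic to $\mathrm{RZ}_2$. Then $T$ has a right ideal $H$ that is a group. If $\varepsilon$ is its identity, then $\pi(t)=\varepsilon t$ is a homomorphism $T\to H$, and $ht=h\pi(t)$ for $h\in H$, $t\in T$.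
\end{lemma}

\begin{proof}
Let $H$ be a minimal right ideal. For $h\in H$ the right ideal $hH$ is contained in $H$, so $hH=H$. Hence every idempotent of $H$ is a left identity of $H$. Two distinct idempotents $\varepsilon,\varepsilon'$ would satisfy $\varepsilon\varepsilon'=\varepsilon'$ and $\varepsilon'\varepsilon=\varepsilon$ and form a copy of $\mathrm{RZ}_2$, so $H$ has a unique idempotent $\varepsilon$. For $h\in H$ we have $h^\omega=\varepsilon$, so $h\varepsilon=\varepsilon h=h$ and a power of $h$ is the identity: $H$ is a group. Finally $ht=h\varepsilon t=h\pi(t)$, and with $h=\varepsilon t'$ this reads $\pi(t't)=\pi(t')\pi(t)$.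
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $\mathrm{RZ}_2\notin\mathbf W$ and suppose $S\in\mathbf V*\mathbf W$. Then there are $M\in\mathbf V$, $T_0\in\mathbf W$, an action of $T_0$ on $M$, which we do not assume unitary, a subsemigroup $U$ of $M*T_0$ and a surjective homomorphism $\theta:U\to S$. Choose a preimage under $\theta$ for each element of $Y$, and let $\Phi:Y^+\to U$, $\Phi(w)=(m_w,t_w)$, be the resulting homomorphism. Then $\theta\Phi(w)$ is the value of $w$ in $S$. Apply Lemma~\ref{lem:group} to $T=\{t_w:w\in Y^+\}\in\mathbf W$, obtaining $H$, $\varepsilon$ and $\pi$.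

\emph{The cycle.} Let $\chi:Y^+\to H$, $\chi(w)=\pi(t_w)$. Let $n$ be the order of $\chi(c)$ and put $\eta_j=\chi(c)^j$ for $j\in\mathbb Z/n$, so $\eta_0=\varepsilon$. For each edge $\ell:i\to j$ of $\Gamma_n$ choose $w_\ell\in Y^+$ with value $s_\ell$ in $S$ and with $\chi(w_\ell)=\chi(c)^{j-i}$. For $\ell=x_j$ take $w_\ell=c$; for the other edges $s_\ell\in K$ and Lemma~\ref{lem:flex} applies. Then
\begin{equation}\label{eq:step}
\eta_i\,t_{w_\ell}=\eta_i\,\chi(w_\ell)=\eta_j .
\end{equation}

\emph{The path formula.} The state $\varepsilon$ need not act trivially on $M$, so we enter $H$ by a prefix: choose $u\in Y^+$ with $t_u=\varepsilon$. Let $\Psi:X_n^+\to M$ be the homomorphism with $\Psi(\ell)={}^{\eta_i}m_{w_\ell}$ for $\ell:i\to j$. For a path $\ell_1\cdots\ell_k$ in $\Gamma_n$ from $0$ to $j$,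
\begin{equation}\label{eq:path}
\Phi(u\,w_{\ell_1}\cdots w_{\ell_k})=\bigl(m_u\,\Psi(\ell_1\cdots\ell_k),\ \eta_j\bigr).
\end{equation}
Indeed, $\Phi(u)=(m_u,\eta_0)$, and for $\ell:i\to j$ and $m\in M$ we have $(m,\eta_i)(m_{w_\ell},t_{w_\ell})=(m\,\Psi(\ell),\eta_j)$ by \eqref{eq:step}.

\emph{The contradiction.} Form $\bar p_n,\bar q_n$ with a good exponent for $M$ and $S$. Since $M\in\mathbf V$, we have $\Psi(\bar p_n)=\Psi(\bar q_n)$. Both words are closed paths at $0$, so the right sides of \eqref{eq:path} for them coincide. Apply $\theta$ to the left sides and use Lemma~\ref{lem:c}: if $s_*$ is the value of $u$ in $S$, then $s_*\,(0,\zeta,0)=s_*\,(0,1,0)$. But left multiplication by $s_*$ is injective on $H_{00}$, because $c\,(0,g,0)=(0,g,0)$ and $(i,g',\mu)(0,g,0)=(i,g'g,0)$. So $\zeta=1$, a contradiction.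
\end{proof}

\begin{remark}
The argument does break down when $T=\mathrm{RZ}_2=\{t,t'\}$ with $t_c=t$ and $t_a=t'$ for the other letters $a\in Y$. The only state on a cycle of $c$'s is $t$, and a word leading to $t$ ends in $c$, so its value is $c$ or has last coordinate in $\tau(\{0,1,2\})=\{0,2\}$. No word for $b_j$ with value $l_1=(0,1,1)$ is available.
\end{remark}

\section{Pseudovarieties of groups}\label{sec:groups}

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
(iii)$\Rightarrow$(ii). Suppose that all groups in $\mathbf W$ have exponent dividing $d$. By the positive solution of the restricted Burnside problem, for all $k$ and $d$ the finite $k$-generated groups of exponent dividing $d$ have bounded order. (This is due to Zelmanov for prime-power exponent; the general case follows by the Hall--Higman reduction and the classification of finite simple groups.) So $\mathbf W$ is locally finite.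

(ii)$\Rightarrow$(i). This is Proposition~\ref{prop:lf}.

(i)$\Rightarrow$(iii). Suppose that $\mathbf W$ has unbounded exponent. If all elements of members of $\mathbf W$ had order at most $m$, all exponents would divide $\operatorname{lcm}(1,\dots,m)$. So element orders are unbounded, and $\mathbf W$ contains cyclic groups of unbounded order. Also $\mathrm{RZ}_2\notin\mathbf W$, as it is not a group. By Theorem~\ref{thm:main} the Basis Theorem fails for $\mathbf V$, $\mathbf W$ and every basis of $g\mathbf V$, and a basis exists by Lemma~\ref{lem:basis}.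
\end{proof}

We do not classify the arbitrary pseudovarieties $\mathbf W$ for which the Basis Theorem holds for all first factors. Local finiteness is not necessary. For $\mathbf W=\mathbf S$, condition (L2) is an equality in $\overline\Omega_A\mathbf S$, so by density both sides of every pseudoidentity in $\mathcal B(\Sigma,\mathbf S)$ equal the label of the terminal vertex. These pseudoidentities define $\mathbf S$, and $\mathbf V'*\mathbf S=\mathbf S$ for every $\mathbf V'$, since $T\cong\{1\}*T$.

\begin{thebibliography}{1}

\bibitem{volume}
\emph{Structural Theory of Automata, Semigroups, and Universal Algebra},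
\texttt{http://www.ndl.ethernet.edu.et/bitstream/123456789/28659/1/4..pdf}

\end{thebibliography}
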